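\title{Perfect odd covers of complete graphs by bicliques}

\begin{abstract}
An odd cover of a graph $G$ by bicliques is a collection of complete bipartite graphs on vertices of $G$ that covers every edge of $G$ an odd number of times and every nonedge an even number of times. For even $n$, a rank argument shows that $K_n$ needs at least $n/2$ bicliques. We prove that $n/2$ bicliques suffice if and only if $n\equiv 0$ or $2 \pmod 8$ and $n\neq 10$. The congruence comes from a quadratic form over $\mathbb F_2$, the exception $n=10$ comes from the disjointness of the two parts of a biclique, and the covers are built from tournaments in which all outdegrees are odd.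
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{biclique} on a set $V$ is a complete bipartite graph with parts $(X,Y)$, where $X$ and $Y$ are disjoint nonempty subsets of $V$; its edges are all pairs $xy$ with $x\in X$ and $y\in Y$. An \emph{odd cover} of a graph $G$ (by bicliques, the only kind considered here) is a collection of bicliques on $V(G)$ such that every edge of $G$ lies in an odd number of them and every nonedge, that is, every pair of distinct nonadjacent vertices, lies in an even number of them. The bicliques need not be subgraphs of $G$. We write $b_2(G)$ for the minimum cardinality of an odd cover of $G$.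

The definition is a statement over $\mathbb F_2$: the adjacency matrices of the bicliques add up to the adjacency matrix $A(G)$. We identify a set of vertices with its indicator vector over $\mathbb F_2$. The adjacency matrix of the biclique $(X,Y)$ is $XY^T+YX^T$, which has rank $2$, and rank is subadditive. Hence
\begin{equation}\label{eq:rank}
b_2(G)\ \ge\ \tfrac12\operatorname{rk}_2 A(G),
\end{equation}
where $\operatorname{rk}_2$ denotes rank over $\mathbb F_2$. For the complete graph, $A(K_n)=J+I$ with $J$ the all-ones matrix, and for even $n$
\begin{equation}\label{eq:Asquared}
(J+I)^2=nJ+2J+I=I\qquad\text{over }\mathbb F_2 .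
\end{equation}
So $A(K_n)$ has full rank and $b_2(K_n)\ge n/2$. It is known that $b_2(K_n)=(n+1)/2$ for odd $n\ge 3$. For even $n$, deleting a vertex from an odd cover of $K_{n+1}$, and discarding any biclique that loses a whole part, then gives $b_2(K_n)\le n/2+1$. One question remains, and it is posed in \cite{oddcovers}. For even $n$, call an odd cover of $K_n$ \emph{perfect} if it has $n/2$ bicliques.

\begin{quote}
For which even $n\ge 2$ does $K_n$ have a perfect odd cover?
\end{quote}

A first guess is that \eqref{eq:rank} is always attained. By the normal form of alternating bilinear forms, a symmetric matrix over $\mathbb F_2$ with zero diagonal and rank $2k$ is a sum of $k$ matrices $XY^T+YX^T$. But nothing makes $X$ and $Y$ disjoint, and when they overlap, $XY^T+YX^T$ is the adjacency matrix of the complete multipartite graph with parts $X\setminus Y$, $Y\setminus X$ and $X\cap Y$. The triangle shows the gap: $A(K_3)$ has rank $2$, and $K_3$ is not a biclique. The question is therefore what disjointness costs. Part of the cost is algebraic. Disjointness implies that each vertex lies in $X_i\cap Y_i$ for an even number of indices $i$, and this parity condition refines the bilinear form to a quadratic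 form, whose type forces $n\equiv 0,2\pmod 8$. A second guess is that this congruence is the answer. It is wrong for exactly one value of $n$.

\begin{theorem}\label{thm:main}
For even $n\ge 2$, we have $b_2(K_n)=n/2$ if and only if $n\equiv 0$ or $2\pmod 8$ and $n\ne 10$.
\end{theorem}

Thus perfect odd covers exist exactly for $n\in\{2,8,16,18,24,26,32,34,\dots\}$. The proof of Theorem~\ref{thm:main} does not use the known value for odd $n$. Adding that value determines $b_2$ for all complete graphs.

\begin{theorem}\label{thm:all}
For $n\ge 2$,
\[
b_2(K_n)=\begin{cases}
(n+1)/2, & n\text{ odd},\\
n/2, & n\equiv 0,2 \pmod 8,\ n\neq 10,\\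
n/2+1, & n\equiv 4,6 \pmod 8\ \text{ or }\ n=10.
\end{cases}
\]
Equivalently, for $k\ge 2$, the largest $n$ such that $K_n$ has an odd cover with at most $k$ bicliques is $2k$ if $k\equiv 0,1\pmod 4$ and $k\neq 5$, and $2k-1$ otherwise.
\end{theorem}

\begin{proof}
The formula combines the known value for odd $n$, the bounds $n/2\le b_2(K_n)\le n/2+1$ for even $n$, and Theorem~\ref{thm:main}. By the formula, $b_2(K_n)\le k$ forces $n\le 2k$ for even $n$ and $n\le 2k-1$ for odd $n$. Since $k\ge2$, the odd number $2k-1$ is at least $3$ and $b_2(K_{2k-1})=k$. Finally, $b_2(K_{2k})\le k$ holds if and only if $2k\equiv 0,2\pmod 8$ and $2k\ne 10$.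
\end{proof}

Section~\ref{sec:form} derives the congruence from an obstruction valid for every graph. Section~\ref{sec:weak} shows that the quadratic form gives nothing beyond the congruence, so that $n=10$ needs a different argument, which is given in Section~\ref{sec:ten}. Section~\ref{sec:construct} constructs the covers, all of them with a symmetry that exchanges the two parts of every biclique.

\section{The quadratic form of a cover}\label{sec:form}

A \emph{quadratic form} on $\mathbb F_2^m$ is a function $q\colon\mathbb F_2^m\to\mathbb F_2$ given by a homogeneous polynomial of degree $2$ in the coordinates. Its \emph{polar form} $\beta(v,v')=q(v+v')+q(v)+q(v')$ is bilinear, symmetric and alternating, the last meaning that $\beta(v,v)=0$. Induction on the number of summands gives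
\begin{equation}\label{eq:expand}
q\Big(\sum_{j\in S}v_j\Big)=\sum_{j\in S}q(v_j)+\sum_{\{j,l\}\subseteq S}\beta(v_j,v_l),
\end{equation}
where the last sum runs over $2$-element subsets. From now on $q$ and $\beta$ denote the form
\[
q(x_1,y_1,\dots,x_k,y_k)=\sum_{i=1}^k x_iy_i
\]
on $\mathbb F_2^{2k}$ and its polar form $\beta(v,v')=\sum_i(x_iy_i'+y_ix_i')$. The Gram matrix $\Omega$ of $\beta$ is block diagonal with $k$ blocks $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, so $\Omega^2=I$.

Let $G$ be a graph on $\{1,\dots,n\}$ with an odd cover $(X_1,Y_1),\dots,(X_k,Y_k)$. Record the position of vertex $j$ in the vector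
\[
v_j=(x_{j1},y_{j1},\dots,x_{jk},y_{jk})\in\mathbb F_2^{2k},
\]
where $x_{ji}=1$ if and only if $j\in X_i$, and $y_{ji}=1$ if and only if $j\in Y_i$. For $j\ne l$, the term $x_{ji}y_{li}+y_{ji}x_{li}$ is $1$ exactly when the $i$th biclique contains the pair $jl$, so the covering condition reads $\beta(v_j,v_l)=A(G)_{jl}$. This also holds for $j=l$, where both sides vanish. Since $X_i\cap Y_i=\emptyset$, every product $x_{ji}y_{ji}$ vanishes. Thus
\begin{equation}\label{eq:vectors}
q(v_j)=0\quad\text{for all } j,\qquad \beta(v_j,v_l)=A(G)_{jl}\quad\text{for all } j,l.
\end{equation}
Let $M$ be the $n\times 2k$ matrix with rows $v_1,\dots,v_n$; its columns are $X_1,Y_1,\dots,X_k,Y_k$. The second half of \eqref{eq:vectors} says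
\begin{equation}\label{eq:gram}
M\Omega M^T=A(G).
\end{equation}
The rank bound \eqref{eq:rank} uses only \eqref{eq:gram}. To use $q(v_j)=0$ as well, we evaluate $q$ on sums of the $v_j$. Let $e(G[S])$ be the number of edges of $G$ with both ends in $S$. By \eqref{eq:expand} and \eqref{eq:vectors},
\begin{equation}\label{eq:edges}
q\Big(\sum_{j\in S}v_j\Big)\equiv e(G[S])\pmod 2\qquad\text{for all } S\subseteq V(G).
\end{equation}
The right side depends only on $G$. The left side is $q$ evaluated on the span of the $v_j$, and when the rank bound is attained this span is the whole space. The proportion of zeros of $q$ must then equal the proportion of vertex sets spanning an even number of edges.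

\begin{example}\label{ex:K4}
Suppose that $K_4$ has an odd cover with two bicliques. The matrix $M$ is $4\times4$, and it is invertible because $M\Omega M^T=J+I$ is. So $S\mapsto\sum_{j\in S}v_j$ is a bijection from the $16$ vertex sets to $\mathbb F_2^4$. The form $x_1y_1+x_2y_2$ vanishes at $3\cdot3+1\cdot 1=10$ points, since $xy=0$ for three of the four pairs $(x,y)$. A vertex set of size $0,1,2,3,4$ spans $0,0,1,3,6$ edges, so only $1+4+1=6$ sets span an even number of edges. This contradicts \eqref{eq:edges}, and $K_4$ has no perfect odd cover.
\end{example}

In general the count is best written as a character sum, because the sum for $q$ factors over the $k$ coordinate pairs.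

\begin{proposition}\label{prop:sum}
Let $G$ be a graph with $n$ vertices and $\operatorname{rk}_2A(G)=2k$. If $b_2(G)=k$, then
\[
\sum_{S\subseteq V(G)}(-1)^{e(G[S])}=2^{\,n-k}.
\]
\end{proposition}

\begin{proof}
Take an odd cover with $k$ bicliques, and let $v_j$ and $M$ be as above. By \eqref{eq:gram}, the rank of $M$ is at least $\operatorname{rk}_2A(G)=2k$, so the rows $v_j$ span $\mathbb F_2^{2k}$. The linear map $\mathbb F_2^n\to\mathbb F_2^{2k}$, $S\mapsto\sum_{j\in S}v_j$, is therefore surjective, and each of its fibers has $2^{n-2k}$ elements. By \eqref{eq:edges}, the sum equals
\[
2^{n-2k}\sum_{z\in\mathbb F_2^{2k}}(-1)^{q(z)}=2^{n-2k}\Big(\sum_{x,y\in\mathbb F_2}(-1)^{xy}\Big)^{k}=2^{n-2k}\,(3-1)^k=2^{n-k}.\qedhere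
\]
\end{proof}

The hypothesis that the number of bicliques is half the rank is used only for surjectivity. With more bicliques the $v_j$ may span a proper subspace, on which the restriction of $q$ is no longer determined by $k$. Disjointness of the parts is used only through $q(v_j)=0$, so the proof applies to any vectors $v_1,\dots,v_n\in\mathbb F_2^{2k}$ that satisfy \eqref{eq:vectors}.

It remains to evaluate the sum for $K_n$, where $e(K_n[S])=\binom{|S|}{2}$.

\begin{lemma}\label{lem:binom}
For $n=2k$,
\[
\sum_{S\subseteq\{1,\dots,n\}}(-1)^{\binom{|S|}{2}}=\begin{cases}\phantom{-}2^{k}, & n\equiv 0,2\pmod 8,\\ -2^{k}, & n\equiv 4,6\pmod 8.\end{cases}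
\]
\end{lemma}

\begin{proof}
The sequence $(-1)^{\binom w2}$ has period $4$, because $\binom{w+4}{2}-\binom w2=4w+6$ is even, and it begins $1,1,-1,-1$. The sequence $(1-\mathrm i)\,\mathrm i^{w}$ has period $4$ and begins $1-\mathrm i$, $1+\mathrm i$, $-1+\mathrm i$, $-1-\mathrm i$. So $(-1)^{\binom w2}=\operatorname{Re}\big((1-\mathrm i)\,\mathrm i^w\big)$, and the binomial theorem gives
\[
\sum_{w}\binom nw(-1)^{\binom w2}=\operatorname{Re}\big((1-\mathrm i)(1+\mathrm i)^n\big)=\operatorname{Re}\big(2(1+\mathrm i)^{n-1}\big)=2^{(n+1)/2}\cos\frac{(n-1)\pi}{4}.
\]
The cosine is $1/\sqrt2$ if $n-1\equiv\pm1\pmod 8$ and $-1/\sqrt2$ if $n-1\equiv\pm3\pmod 8$.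
\end{proof}

\begin{corollary}\label{cor:congruence}
If $n$ is even and $K_n$ has a perfect odd cover, then $n\equiv 0$ or $2\pmod 8$.
\end{corollary}

\begin{proof}
Let $n=2k$. By \eqref{eq:Asquared} the rank of $A(K_n)$ is $2k$, so Proposition~\ref{prop:sum} says that the sum in Lemma~\ref{lem:binom} equals $2^{n-k}=2^k$.
\end{proof}

\section{Weak covers and the limit of the quadratic form}\label{sec:weak}

In an odd cover each coordinate pair $(x_{ji},y_{ji})$ is $(0,0)$, $(1,0)$ or $(0,1)$. The condition $q(v_j)=0$ is weaker: it allows the pair $(1,1)$, as long as it occurs an even number of times in $v_j$. We name the structures that this weaker condition describes. Let $n=2k$. Subsets $X_i,Y_i$ ($1\le i\le k$) of $\{1,\dots,n\}$, not necessarily disjoint, form a \emph{weak perfect cover} if each $j$ lies in $X_i\cap Y_i$ for an even number of $i$, and for $j\neq l$ the number of $i$ with $(j,l)\in X_i\times Y_i$ plus the number of $i$ with $(l,j)\in X_i\times Y_i$ is odd. Every perfect odd cover of $K_n$ is a weak perfect cover.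

We need the classification of quadratic forms over $\mathbb F_2$. A quadratic form is \emph{nonsingular} if the Gram matrix of its polar form is invertible. Forms $q'$ and $q''$ on $\mathbb F_2^{m}$ are \emph{equivalent} if $q'=q''\circ\varphi$ for some invertible linear map $\varphi$, and such a $\varphi$ also carries one polar form to the other. The Dickson--Arf classification states that the nonsingular quadratic forms on $\mathbb F_2^{2k}$ fall into exactly two equivalence classes, and that $\sum_z(-1)^{q'(z)}$ equals $2^k$ on one class and $-2^k$ on the other. The form $q=\sum_i x_iy_i$ lies in the first class, by the computation in Proposition~\ref{prop:sum}.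

\begin{theorem}\label{thm:weak}
Let $n=2k$. A weak perfect cover exists if and only if $n\equiv 0,2\pmod 8$. Hence among even $n$, the value $n=10$ is the only one for which a weak perfect cover exists but a perfect odd cover of $K_n$ does not.
\end{theorem}

\begin{proof}
Define $v_j$ from the sets $X_i,Y_i$ as in Section~\ref{sec:form}. Modulo $2$, $q(v_j)$ counts the $i$ with $j\in X_i\cap Y_i$, and $\beta(v_j,v_l)$ is the sum of the two counts in the definition. So a weak perfect cover is the same as a list $v_1,\dots,v_n\in\mathbb F_2^{2k}$ with $q(v_j)=0$ for all $j$ and $\beta(v_j,v_l)=1$ for $j\ne l$, which is \eqref{eq:vectors} for $K_n$. The proofs of Proposition~\ref{prop:sum} and Corollary~\ref{cor:congruence} use only \eqref{eq:vectors}, so $n\equiv0,2\pmod 8$ is necessary.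

Conversely, let $n\equiv 0,2\pmod 8$, and consider the form $q'(s)=\sum_{j<l}s_js_l$ on $\mathbb F_2^n$, whose value at a set $S$ is $\binom{|S|}{2}$ modulo $2$. On the standard basis, $q'(e_j)=0$ and $q'(e_j+e_l)=1$ for $j\ne l$, so the polar form has Gram matrix $J+I$, which is invertible by \eqref{eq:Asquared}. By Lemma~\ref{lem:binom}, $\sum_S(-1)^{q'(S)}=2^k$. The classification gives an invertible $\varphi$ with $q'=q\circ\varphi$, and the vectors $v_j=\varphi(e_j)$ satisfy $q(v_j)=0$ and $\beta(v_j,v_l)=1$ for $j\neq l$.

The last sentence follows from Theorem~\ref{thm:main}, whose proof does not use the present theorem.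
\end{proof}

In particular \eqref{eq:vectors} is solvable for $K_{10}$, so an argument that excludes $n=10$ must use disjointness in a stronger way. The theorem also does not produce perfect odd covers, since the map $\varphi$ gives no control over the pairs $(1,1)$.

\section{The sizes of the parts and the case $n=10$}\label{sec:ten}

The identity $M\Omega M^T=A$ concerns the rows of $M$, which are the vertices. Disjointness of $X_i$ and $Y_i$ concerns the columns. For a perfect cover $M$ is square and invertible, and inverting the identity converts it into a statement about columns.

\begin{lemma}\label{lem:parity}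
Let $(X_i,Y_i)$, $1\le i\le k$, be a perfect odd cover of $K_n$, where $n=2k$.
\begin{itemize}
\item[(a)] The $2k$ sets $X_1,Y_1,\dots,X_k,Y_k$ are linearly independent over $\mathbb F_2$.
\item[(b)] All sizes $|X_i|$ and $|Y_i|$ are odd.
\item[(c)] If $i\neq j$, $U\in\{X_i,Y_i\}$ and $W\in\{X_j,Y_j\}$, then $|U\cap W|$ is odd.
\item[(d)] If $k\ge2$, then $|X_i|\ge3$, $|Y_i|\ge3$ and $|X_i|+|Y_i|\le n-2$ for all $i$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $A=J+I$. Since $M\Omega M^T=A$ is invertible, so is the square matrix $M$, and its columns are independent. This is (a). Inverting both sides gives $(M^T)^{-1}\Omega^{-1}M^{-1}=A^{-1}$. As $\Omega^{-1}=\Omega$ and $A^{-1}=A$, this is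
\[
M^TAM=\Omega .
\]
The entry of $M^TAM$ for columns $U$ and $W$ is $U^T(J+I)W=|U||W|+|U\cap W|$ modulo $2$. For the columns $X_i,Y_i$ the entry of $\Omega$ is $1$ and $X_i\cap Y_i=\emptyset$, so $|X_i||Y_i|$ is odd. This is (b). For columns from different bicliques the entry of $\Omega$ is $0$, so $|U\cap W|\equiv|U||W|\equiv1\pmod 2$. This is (c).

For (d), fix $i$ and choose $j\ne i$. If a part of the $i$th biclique were a singleton $\{p\}$, then by (c) both $X_j$ and $Y_j$ would contain $p$, contrary to disjointness. By (b), both parts have at least $3$ elements and $|X_i|+|Y_i|$ is even. If this sum were $n$, then $X_i$ and $Y_i$ would partition the vertex set, and $|X_j|=|X_j\cap X_i|+|X_j\cap Y_i|$ would be a sum of two odd numbers, contrary to (b).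
\end{proof}

Part (d) forces $6\le n-2$ when $n\geq 4$, which excludes $n=4$ and $n=6$ a second time. For $n=8$ it forces every biclique to be a $K_{3,3}$, as in Example~\ref{ex:K8} below. For $n=10$ it still forces a part of size $3$ in every biclique, and five such triples have too little room to be linearly independent.

\begin{proposition}\label{prop:ten}
$K_{10}$ has no perfect odd cover.
\end{proposition}

\begin{proof}
Suppose that $(X_i,Y_i)$, $1\le i\le5$, is a perfect odd cover. By Lemma~\ref{lem:parity}(b),(d), the two parts of each biclique have odd sizes, each at least $3$, with sum at most $8$. So one of them has size $3$, and after exchanging names within bicliques we have $|X_i|=3$ for all $i$. These triples are distinct by (a), and any two meet in an odd number of points by (c). Hence $X_1,\dots,X_5$ are triples in a set of $10$ points, and any two of them meet in exactly one point. Let the \emph{degree} $d(x)$ of a point $x$ be the number of triples containing it.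

\emph{Every degree is at most $3$.} Suppose that four triples, say $X_1,\dots,X_4$, contain a point $p$. The four pairs $X_i\setminus\{p\}$ are disjoint. If $p\notin X_5$, then $X_5$ meets each of these pairs and has at least four points. If $p\in X_5$, then the five triples together have $1+5\cdot2=11>10$ points. Both cases are impossible.

\emph{Some triple contains two points of degree $3$.} Each of the four triples other than $X_i$ meets $X_i$ in one point, so $\sum_{x\in X_i}(d(x)-1)=4$. The three terms lie in $\{0,1,2\}$, so the degrees in $X_i$ are $3,3,1$ or $3,2,2$. If all five triples were of the second kind, each would contain exactly one point of degree $3$, each such point would account for three triples, and $5$ would be divisible by $3$. So we may assume $X_1=\{p,r,z\}$ with $d(p)=d(r)=3$.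

\emph{The other four triples are determined.} No other triple contains both $p$ and $r$, since it meets $X_1$ only once. So two of the other four triples contain $p$ and the remaining two contain $r$. Write $X_2=\{p,a,b\}$ and $X_3=\{p,c,d\}$, where $a,b,c,d$ are distinct and lie outside $X_1$. Each of $X_4,X_5$ contains $r$, avoids $p$, and meets $X_2$ and $X_3$ once, so it consists of $r$, one of $a,b$ and one of $c,d$. After renaming, $X_4=\{r,a,c\}$, and $X_4\cap X_5=\{r\}$ gives $X_5=\{r,b,d\}$; see Figure~\ref{fig:ten}.

Each of the six points $p,r,a,b,c,d$ lies in exactly two of $X_2,X_3,X_4,X_5$, and these triples contain no other point. Hence $X_2+X_3+X_4+X_5=0$ over $\mathbb F_2$, contrary to Lemma~\ref{lem:parity}(a).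
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0)--(4,0);
\draw (0,0)--(0,4);
\draw (4,0)--(0,2);
\draw (0,4)--(2,0);
\draw[dashed] (4,0)--(0,4);
\fill (0,0) circle (2pt) node[below left] {$a$};
\fill (2,0) circle (2pt) node[below] {$b$};
\fill (4,0) circle (2pt) node[below right] {$p$};
\fill (0,2) circle (2pt) node[left] {$c$};
\fill (0,4) circle (2pt) node[above left] {$r$};
\fill (1.333,1.333) circle (2pt) node[above right] {$d$};
\fill (2,2) circle (2pt) node[above right] {$z$};
\end{tikzpicture}
\caption{The only way for five triples on at most ten points to meet pairwise in exactly one point; each triple is drawn as a line segment through three points. The four solid triples cover each of their six points twice, so their indicator vectors sum to zero over $\mathbb F_2$.}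
\label{fig:ten}
\end{figure}

The value $n=10$ enters twice: through the bound $|X_i|+|Y_i|\le 8$, which produces the triples, and through $11>10$, which excludes five triples through one point.

\section{Covers from tournaments}\label{sec:construct}

\subsection*{Sign matrices and doubling}
To build disjointness into the notation, we record the position of a vertex in a list of $k$ bicliques by a word of length $k$ in the symbols $+,-,0$, where the $l$th symbol is $+$ for the first part of the $l$th biclique, $-$ for the second part, and $0$ for neither. Two words \emph{oppose} at a position if one has $+$ and the other has $-$ there, and they \emph{agree} at a position if both have $+$ or both have $-$. A pair of vertices is covered once for each position at which the words oppose. We therefore need $2k$ words of length $k$, any two of which oppose at an odd number of positions. To halve the problem, we look for families closed under negation, the operation that exchanges $+$ and $-$. Such a family is given by $k$ words, which we arrange as the rows of a square matrix.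

\begin{lemma}[doubling]\label{lem:doubling}
Let $S$ be a $k\times k$ matrix with entries in $\{+,-,0\}$ and no zero column. Suppose that
\begin{itemize}
\item[(D1)] every row has an odd number of nonzero entries;
\item[(D2)] any two distinct rows oppose at an odd number of positions;
\item[(D3)] any two distinct rows agree at an odd number of positions.
\end{itemize}
Then $K_{2k}$ has a perfect odd cover for which a fixed-point-free involution of the vertex set interchanges the two parts of every biclique.
\end{lemma}

\begin{proof}
For each row index $u$ take two vertices $u^+$ and $u^-$. Give $u^+$ the row $u$ as its word, and give $u^-$ the negation of that row. For each column $l$, let $P_l$ and $Q_l$ be the sets of vertices whose $l$th symbol is $+$ and $-$, respectively. They are disjoint, the involution $u^+\leftrightarrow u^-$ interchanges them, and they are nonempty because column $l$ is nonzero. So $(P_l,Q_l)$ is a biclique. The words of $u^+$ and $u^-$ oppose exactly where row $u$ is nonzero, an odd number of times by (D1). For $u\ne v$, the words of $u^+,v^+$, and likewise those of $u^-,v^-$, oppose where rows $u,v$ oppose, an odd number of times by (D2). The words of $u^+,v^-$ oppose where rows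 $u,v$ agree, an odd number of times by (D3). So the $k$ bicliques form an odd cover of $K_{2k}$. They are distinct, since two equal ones could be deleted, leaving fewer than \eqref{eq:rank} allows.
\end{proof}

For $k=1$ the matrix $(+)$ satisfies the conditions and gives the single edge that covers $K_2$. The next case shows the general pattern.

\begin{example}\label{ex:K8}
Let $k=4$, index rows and columns by $0,1,2,\infty$, and take
\[
S=\begin{pmatrix}0&+&-&-\\ -&0&+&-\\ +&-&0&-\\ +&+&+&0\end{pmatrix}.
\]
Every row has three nonzero entries. Any two of the first three rows are both nonzero at one of the first three positions, where they oppose, and at the last position, where they agree. Each of the first three rows has one $+$ and one $-$ among the first three positions, so it agrees once and opposes once with the last row. Lemma~\ref{lem:doubling} gives a cover of $K_8$ by four copies of $K_{3,3}$; the first has parts $\{1^-,2^+,\infty^+\}$ and $\{1^+,2^-,\infty^-\}$. The four edges $u^+u^-$ are covered three times and the other $24$ edges once, in accordance with $4\cdot9=4\cdot3+24$.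
\end{example}

\subsection*{Tournaments}
The conditions (D1)--(D3) constrain first the pattern of zeros: each row has an odd number of nonzero entries, and by (D2) and (D3) together, two rows are both nonzero at an even number of positions. For even $k$, the pattern of Example~\ref{ex:K8}, with zeros exactly on the diagonal, achieves this, since the two numbers are $k-1$ and $k-2$. It remains to choose signs, and the signs in the example are antisymmetric about the diagonal. Such a matrix encodes a tournament.

A \emph{tournament} is an orientation of a complete graph; we write $u\to w$ for an edge directed from $u$ to $w$. The \emph{outdegree} of $u$ is the number of $w$ with $u\to w$, and the \emph{indegree} is the number of $w$ with $w\to u$. The \emph{sign matrix} of a tournament has $(u,w)$ entry $+$ if $u\to w$, $-$ if $w\to u$, and $0$ if $u=w$. Row $u$ has as many entries $+$ as the outdegree of $u$ and as many entries $-$ as its indegree.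

\begin{lemma}\label{lem:tournament}
If all outdegrees of a tournament are odd, then any two distinct rows of its sign matrix oppose at an odd number of positions.
\end{lemma}

\begin{proof}
Rows $u$ and $v$ are both nonzero exactly at the positions $w\neq u,v$, and they oppose at $w$ when exactly one of the two entries is $+$. So the number of oppositions has the parity of the total number of entries $+$ in the two rows at positions $w\ne u,v$. The two rows have an even number of entries $+$ altogether, and exactly one of the two entries $(u,v)$ and $(v,u)$ is $+$. Removing it leaves an odd number.
\end{proof}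

For odd $m$, let $R_m$ be the tournament on $\mathbb Z_m$ with $a\to b$ if and only if $b-a\in\{1,\dots,\frac{m-1}{2}\}$. This is a tournament because exactly one of $b-a$ and $a-b$ lies in that set when $a\ne b$. All outdegrees and indegrees equal $\frac{m-1}2$, which is odd when $m\equiv3\pmod4$.

\begin{proposition}\label{prop:zero}
If $k\equiv0\pmod 4$, there is a $k\times k$ matrix as in Lemma~\ref{lem:doubling}.
\end{proposition}

\begin{proof}
Take $R_{k-1}$ and add a vertex $\infty$ with $\infty\to u$ for all $u$. The outdegrees are $\frac{k-2}{2}$ and $k-1$, both odd. Let $S$ be the sign matrix, which has no zero column. Every row has $k-1$ nonzero entries, so (D1) holds. Lemma~\ref{lem:tournament} gives (D2). Two rows are both nonzero at $k-2$ positions, an even number, and oppose at an odd number of them, so they agree at an odd number of them. This is (D3).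
\end{proof}

For $k=4$ this is the matrix of Example~\ref{ex:K8}. The construction cannot extend to $k\equiv2\pmod4$, in line with Corollary~\ref{cor:congruence}: the outdegrees sum to $\binom k2$, which is then odd, while $k$ odd numbers have an even sum.

\subsection*{Three blocks}
For odd $k$, zeros exactly on the diagonal leave an even number of nonzero entries in each row, and a new pattern is needed. Let $T$ be the sign matrix of $R_m$ with $m\equiv3\pmod4$. It satisfies (D2). It fails (D1), since rows have $m-1$ nonzero entries, and it fails (D3), since two rows are both nonzero at $m-2$ positions and oppose at an odd number of them, leaving an even number of agreements. Appending an odd number of constant nonzero columns repairs both failures and preserves (D2); the column $\infty$ does this in Proposition~\ref{prop:zero}. To keep the matrix square we use several blocks and let each block borrow its constant columns from the next one, in cyclic order. A constant row of signs $+$ meets a row of $T$ in $\frac{m-1}{2}$ agreements and $\frac{m-1}2$ oppositions, both odd, so rows from different blocks behave well if they overlap in exactly one block of columns. With two blocks they overlap in both, and with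 four or more some overlap in none. Three blocks work.

\begin{proposition}\label{prop:one}
If $k\equiv1\pmod4$ and $k\ge9$, there is a $k\times k$ matrix as in Lemma~\ref{lem:doubling}.
\end{proposition}

\begin{proof}
Write $k=m_0+m_1+m_2$ with positive $m_i\equiv3\pmod4$, for instance $(m_0,m_1,m_2)=(k-6,3,3)$. Let $T_i$ be the sign matrix of $R_{m_i}$, and put
\[
S=\begin{pmatrix}T_0&E&0\\ 0&T_1&E\\ E&0&T_2\end{pmatrix},
\]
where each $E$ is a block of the appropriate size with all entries $+$. Let $A_0,A_1,A_2$ be the three index blocks, with $|A_i|=m_i$ and subscripts modulo $3$. A row in $A_i$ is a row of $T_i$ on the columns $A_i$, is constantly $+$ on the columns $A_{i+1}$, and is zero on the columns $A_{i+2}$. Every column meets a block $E$, so no column is zero.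

\emph{One row.} A row in $A_i$ has $(m_i-1)+m_{i+1}$ nonzero entries, which is odd. This is (D1).

\emph{Two rows in $A_i$.} On the columns $A_i$ they oppose an odd number of times by Lemma~\ref{lem:tournament}, and since both are nonzero at $m_i-2$ positions, an odd number, they agree an even number of times. On the columns $A_{i+1}$ they agree $m_{i+1}$ times and never oppose. In total, oppositions and agreements are both odd in number.

\emph{A row $u$ in $A_i$ and a row $v$ in $A_{i+1}$.} Row $u$ vanishes on $A_{i+2}$, and row $v$ vanishes on $A_{i+3}=A_i$. On the columns $A_{i+1}$, row $u$ is constantly $+$ and row $v$ is a row of $T_{i+1}$, with $\frac{m_{i+1}-1}2$ entries of each sign. So the rows agree $\frac{m_{i+1}-1}2$ times and oppose $\frac{m_{i+1}-1}2$ times, and this number is odd.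

Any two distinct blocks are consecutive modulo $3$, so these cases cover all pairs of rows, and (D2) and (D3) hold.
\end{proof}

The smallest sum of three positive integers congruent to $3$ modulo $4$ is $9$. So the construction starts at $n=18$ and misses $k=5$, as Proposition~\ref{prop:ten} requires.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=2k$. By \eqref{eq:rank} and \eqref{eq:Asquared}, $b_2(K_n)=n/2$ if and only if a perfect odd cover exists. If one exists, then $n\equiv0,2\pmod8$ by Corollary~\ref{cor:congruence} and $n\ne10$ by Proposition~\ref{prop:ten}. Conversely, let $n\equiv0,2\pmod 8$ and $n\neq10$. Then $k=1$, or $k\equiv0\pmod4$, or $k\equiv1\pmod4$ with $k\ge9$. Lemma~\ref{lem:doubling} applies to the matrix $(+)$, to the matrix of Proposition~\ref{prop:zero}, or to the matrix of Proposition~\ref{prop:one}.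
\end{proof}

Restricting the search to families of words closed under negation lost no value of $n$.

\begin{theorem}\label{thm:antipodal}
If $K_n$ has a perfect odd cover, then it has one for which some fixed-point-free involution of the vertex set interchanges the two parts of every biclique.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:main}, $n\equiv0,2\pmod 8$ and $n\ne10$. For each such $n$ the proof of Theorem~\ref{thm:main} obtains a cover from Lemma~\ref{lem:doubling}, which supplies the involution.
\end{proof}

\begin{thebibliography}{1}

\bibitem{oddcovers}
\emph{Odd Covers and Graph Saturation},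
\texttt{https://calum-buchanan.github.io/papers/}\allowbreak\texttt{Buchanan\_Dissertation\_Published.pdf}

\end{thebibliography}
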